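\title{A counterexample to the Generalized AIM Conjecture for loops}

\begin{abstract}
The Generalized AIM Conjecture asserts that, for a loop $Q$, the group $\operatorname{Inn}_*(Q)$ generated by the left, right and middle inner mappings is central in the inner mapping group $\operatorname{Inn}(Q)$ if and only if $Q/\operatorname{Nuc}(Q)$ is an abelian group and $Q/Z(Q)$ is a group. We construct a loop of order $3^{21}$ that satisfies the first condition and violates both clauses of the second. We then show that the second condition holds exactly when $\operatorname{Inn}_*(Q)$ centralizes the normal closure of $\operatorname{Inn}(Q)$ in the multiplication group. For loops in which the normal closure of $\operatorname{Inn}_*(Q)$ is abelian, the obstruction to the conjecture is an alternating $4$-additive form that is killed by $12$, and the constant $12$ is optimal.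
\end{abstract}

\section{Introduction}

A \emph{loop} is a set $Q$ with a binary operation and an identity element $1$ such that for all $a,b\in Q$ the equations $ax=b$ and $ya=b$ have unique solutions, written $x=a\backslash b$ and $y=b/a$. A loop is a group exactly when it is associative. The maps $L_x(u)=xu$ and $R_x(u)=ux$ are permutations of $Q$. They generate the \emph{multiplication group} $\operatorname{Mlt}(Q)$, and the \emph{inner mapping group} $\operatorname{Inn}(Q)$ is the stabilizer of $1$ in $\operatorname{Mlt}(Q)$. Maps are composed from right to left. For $x,y\in Q$ put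
\[
L_{x,y}=L_{yx}^{-1}L_yL_x,\qquad R_{x,y}=R_{xy}^{-1}R_yR_x,\qquad M_{x,y}=L_y^{-1}R_x^{-1}L_yR_x ,
\]
that is,
\[
L_{x,y}(u)=(yx)\backslash(y(xu)),\qquad R_{x,y}(u)=((ux)y)/(xy),\qquad M_{x,y}(u)=y\backslash\bigl((y(ux))/x\bigr).
\]
These maps fix $1$, and they generate a subgroup
\[
\operatorname{Inn}_*(Q)=\langle L_{x,y},R_{x,y},M_{x,y}\mid x,y\in Q\rangle\le\operatorname{Inn}(Q).
\]
Each generator compares the two bracketings of a product of three factors, with $u$ in the last, the first or the middle place. Thus $\operatorname{Inn}_*(Q)$ measures the failure of associativity, while $\operatorname{Inn}(Q)$, which also contains the maps $R_x^{-1}L_x$, measures the failure of associativity and commutativity together. The \emph{nucleus} and the \emph{center} of $Q$ are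
\begin{align*}
\operatorname{Nuc}(Q)&=\{a\in Q:\ (ax)y=a(xy),\ (xa)y=x(ay),\ (xy)a=x(ya)\ \text{for all }x,y\in Q\},\\
Z(Q)&=\{a\in\operatorname{Nuc}(Q):\ ax=xa\ \text{for all }x\in Q\}.
\end{align*}
The center is always a normal subloop. When we say that $Q/\operatorname{Nuc}(Q)$ is an abelian group, this includes the requirement that $\operatorname{Nuc}(Q)$ be a normal subloop.

\medskip
\noindent\textbf{Generalized AIM Conjecture} (\cite{AIM}). \emph{For every loop $Q$ the following are equivalent.}
\begin{itemize}
\item[(I)] \emph{$\operatorname{Inn}_*(Q)$ is contained in the center of $\operatorname{Inn}(Q)$.}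
\item[(II)] \emph{$Q/\operatorname{Nuc}(Q)$ is an abelian group and $Q/Z(Q)$ is a group.}
\end{itemize}
\medskip

The implication (II)$\Rightarrow$(I) is known, so the question is whether (I) implies (II). In a group $\operatorname{Inn}_*(Q)$ is trivial and $\operatorname{Nuc}(Q)=Q$, so both conditions hold. Condition (I) also holds in every loop with abelian inner mapping group.

Here is why one expects a link between (I) and (II). The nucleus is the set of points fixed by $\operatorname{Inn}_*(Q)$, and the center is the set of points fixed by $\operatorname{Inn}(Q)$ (Lemma~\ref{lem:facts}). If $\gamma\in\operatorname{Mlt}(Q)$ commutes with a map $\alpha$ that fixes $1$, then $\alpha$ fixes $\gamma(1)$. So commutation produces nuclear and central elements. Condition (II) asks that $u\backslash\alpha(u)$ be nuclear for $\alpha\in\operatorname{Inn}(Q)$ and central for $\alpha\in\operatorname{Inn}_*(Q)$, and $u\backslash\alpha(u)$ is the image of $1$ under the conjugate $L_u^{-1}\alpha L_u$. Hence (II) follows once each of the two groups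 commutes with the \emph{conjugates} of the other. Condition (I) gives this only for the unconjugated maps, which send $1$ to $1$, and the conjecture predicts that the weaker commutation forces the stronger one. It does not.

\begin{theorem}\label{thm:A}
There is a loop $Q$ of order $3^{21}$ with $\operatorname{Inn}_*(Q)\le Z(\operatorname{Inn}(Q))$ such that $Q/Z(Q)$ is not a group and $Q/\operatorname{Nuc}(Q)$ is not an abelian group. In particular, the Generalized AIM Conjecture is false.
\end{theorem}

The stronger commutation is exactly what (II) means.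

\begin{theorem}\label{thm:B}
A loop $Q$ satisfies \textup{(II)} if and only if $\operatorname{Inn}_*(Q)$ centralizes the normal closure of $\operatorname{Inn}(Q)$ in $\operatorname{Mlt}(Q)$.
\end{theorem}

The loop of Theorem~\ref{thm:A} belongs to a family in which the gap between (I) and (II) can be described completely. Let $\Gamma$ be a group, let $S$ be a left $\Gamma$-module, written additively, and let $f:\Gamma^2\to S$ be any function that is \emph{normalized}, meaning that it vanishes whenever one of its arguments is $1$. Let $Q(\Gamma,S,f)$ be the set $S\times\Gamma$ with the product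
\begin{equation}\label{eq:product}
(s,a)(t,b)=(s+at+f(a,b),\,ab).
\end{equation}
If $f$ is a $2$-cocycle, this is a group extension of $S$ by $\Gamma$. In general it is a loop, and its failure to be associative is recorded by
\begin{equation}\label{eq:c}
c(a,b,d)=a f(b,d)-f(ab,d)+f(a,bd)-f(a,b).
\end{equation}
Up to isomorphism, the loops $Q(\Gamma,S,f)$ are exactly the loops for which the normal closure $K$ of $\operatorname{Inn}_*(Q)$ in $\operatorname{Mlt}(Q)$ is abelian (Proposition~\ref{prop:K}). Put
\[
\tau(g,a,b,d)=g\,c(a,b,d)-c(a,b,d)\qquad(g,a,b,d\in\Gamma),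
\]
and let $S^\Gamma$ be the group of elements of $S$ fixed by $\Gamma$. A function on $\Gamma^4$ with values in an abelian group is \emph{additive} in a variable if it is a homomorphism in that variable, and \emph{alternating} if it vanishes whenever two arguments coincide.

\begin{theorem}\label{thm:C}
Let $Q=Q(\Gamma,S,f)$ satisfy \textup{(I)}.
\begin{itemize}
\item[(a)] The function $\tau$ takes values in $S^\Gamma$, is additive in each of its four variables and alternating, and $12\,\tau=0$.
\item[(b)] Condition \textup{(II)} holds if and only if $\tau=0$. In particular, for a loop $Q$ with $K$ abelian, written as $Q(\Gamma,S,f)$, condition \textup{(I)} implies \textup{(II)} if $Z(Q)$ has no element of order $2$ or $3$, or if $\Gamma$ is generated by three elements.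
\item[(c)] The constant $12$ is best possible. For every commutative ring $R\ne0$ with $12R=0$ there is a loop $Q(\Gamma,S,f)$, finite if $R$ is finite, that satisfies \textup{(I)} and for which some value of $\tau$ generates a copy of the additive group $\mathbb Z\cdot1\subseteq R$. For $R=\mathbb Z/12$ this value has order exactly $12$; for $R=\mathbb F_2$ and $R=\mathbb F_3$ we obtain counterexamples to the conjecture that are finite of $2$-power and $3$-power order.
\end{itemize}
\end{theorem}

Section~\ref{sec:facts} collects the general facts about loops that we use. Section~\ref{sec:ext} translates (I) into a condition on $c$. Section~\ref{sec:model} describes the simplest candidate for $c$ with $\tau\neq0$ and shows by hand where the number $12$ comes from; Section~\ref{sec:A} realizes this candidate over $\mathbb F_3$ and proves Theorem~\ref{thm:A}. Theorem~\ref{thm:B} is proved in Section~\ref{sec:B}, and Theorem~\ref{thm:C} in Sections~\ref{sec:tau} and~\ref{sec:sharp}.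

\section{Normal subloops, nucleus and center}\label{sec:facts}

For a loop $Q$ we write
\[
G=\operatorname{Mlt}(Q),\qquad H=\operatorname{Inn}(Q),\qquad N=\operatorname{Inn}_*(Q),
\]
and $H^G$ and $K=N^G$ for the normal closures of $H$ and $N$ in $G$. For $X\le G$ let $\operatorname{Fix}(X)$ be the set of points of $Q$ fixed by $X$.

A \emph{congruence} of $Q$ is an equivalence relation whose classes are permuted by every element of $G$; equivalently, it is compatible with the product and both divisions. The class $P$ of $1$ is then a subloop, and the class of $x$ is $xP=Px$, the image of $P$ under $L_x$ and under $R_x$. A subloop is \emph{normal} if it arises in this way. The classes form a loop $Q/P$, and $G$ acts on $Q/P$ with $L_x,R_x$ acting as $L_{xP},R_{xP}$, so the image of $G$ is $\operatorname{Mlt}(Q/P)$. The kernel of a loop homomorphism is a normal subloop, and the quotient is isomorphic to the image. We also use the standard fact that $\operatorname{Nuc}(Q)$ and $Z(Q)$ are subloops; they are associative, hence groups.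

\begin{lemma}\label{lem:facts}
Let $Q$ be a loop.
\begin{itemize}
\item[(a)] $\operatorname{Fix}(N)=\operatorname{Nuc}(Q)$.
\item[(b)] If $z\in Z(Q)$, then $L_z=R_z$ is central in $G$. Moreover $\operatorname{Fix}(H)=Z(Q)$.
\item[(c)] A subloop is normal if and only if it is $H$-invariant. In particular $Z(Q)$ is normal.
\item[(d)] If $X\trianglelefteq G$, then the orbits of $X$ are the classes of a congruence. So the orbit $X1$ is a normal subloop, and $X$ acts trivially on $Q/X1$.
\item[(e)] Let $P$ be a normal subloop. Then $Q/P$ is a group if and only if $N$ acts trivially on $Q/P$, if and only if $K$ does; and $Q/P$ is an abelian group if and only if $H$ acts trivially on $Q/P$, if and only if $H^G$ does. Consequently $Q/P$ is a group if and only if $K1\le P$, and an abelian group if and only if $H^G1\le P$.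
\end{itemize}
\end{lemma}

\begin{proof}
(a) The point $u$ is fixed by $L_{x,y}$, $R_{x,y}$, $M_{x,y}$ if and only if, respectively, $y(xu)=(yx)u$, $(ux)y=u(xy)$, $y(ux)=(yu)x$.

(b) For $z\in Z(Q)$ we have $z(xu)=(zx)u=(xz)u=x(zu)$ and $z(ux)=(zu)x$, so $L_z$ commutes with all generators of $G$. Then $\alpha(z)=\alpha L_z(1)=L_z\alpha(1)=z$ for $\alpha\in H$. Conversely, a point fixed by $H$ is nuclear by (a), and it commutes with every $x$ because $R_x^{-1}L_x\in H$.

(c) If $P$ is normal, an element of $H$ permutes the classes and fixes $1$, so it preserves $P$. Conversely, let $P$ be an $H$-invariant subloop and suppose $\gamma(p)=p'$ with $\gamma\in G$ and $p,p'\in P$. Then $\alpha=L_{p'}^{-1}\gamma L_p$ lies in $H$, and $\gamma=L_{p'}\alpha L_p^{-1}$ maps $P$ onto $P$. Hence two sets $\gamma P$, $\gamma' P$ are equal or disjoint, and these sets are the classes of a congruence.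

(d) For $\gamma\in G$ we have $\gamma(Xu)=X\gamma(u)$.

(e) The generators of $N$ act on $Q/P$ as the generators of $\operatorname{Inn}_*(Q/P)$, and by (a) these are trivial exactly when $Q/P$ is associative. If $H$ acts trivially, then so do $N$ and all $R_x^{-1}L_x$, so $Q/P$ is an abelian group. If $Q/P$ is an abelian group, then $\operatorname{Mlt}(Q/P)$ consists of translations, so the image of $H$, which fixes the identity, is trivial. The kernel of the action on $Q/P$ is normal in $G$, so it contains $N$ or $H$ if and only if it contains $K$ or $H^G$. Finally let $X$ be $K$ or $H^G$. If $X$ acts trivially on $Q/P$, then $X1\le P$; and if $X1\le P$, then by (d) every orbit $Xu=(X1)u$ lies in the class $Pu$.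
\end{proof}

\section{The loops $Q(\Gamma,S,f)$}\label{sec:ext}

Let $Q=Q(\Gamma,S,f)$. The element $(0,1)$ is an identity because $f$ is normalized. The equation $(s,a)(t,b)=(r,d)$ is solved uniquely for $(t,b)$ by $b=a^{-1}d$, $t=a^{-1}(r-s-f(a,b))$, and for $(s,a)$ by $a=db^{-1}$, $s=r-at-f(a,b)$. So $Q$ is a loop, and $(s,a)\mapsto a$ is a homomorphism onto $\Gamma$; we say that $(s,a)$ lies \emph{over} $a$. Put $\iota(s)=(s,1)$. From \eqref{eq:product}, for $v,w\in Q$ and $x$ over $a$,
\begin{equation}\label{eq:iota}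
\iota(s)(r,d)=(r+s,d),\qquad (\iota(s)v)w=\iota(s)(vw),\qquad x(\iota(s)v)=\iota(as)(xv).
\end{equation}
For $x=(s,a)$, $y=(t,b)$, $u=(r,d)$, the first components of $x(yu)$ and $(xy)u$ are $s+at+abr+af(b,d)+f(a,bd)$ and $s+at+abr+f(a,b)+f(ab,d)$. Therefore
\begin{equation}\label{eq:assoc}
x(yu)=\iota(c(a,b,d))\,\bigl((xy)u\bigr)\qquad\text{for }x,y,u\text{ over }a,b,d.
\end{equation}
We call $c$ the \emph{associator} of $Q$. It is normalized, as one sees by putting $a$, $b$ or $d$ equal to $1$ in \eqref{eq:c}.

\begin{lemma}\label{lem:basic}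
Let $Q=Q(\Gamma,S,f)$.
\begin{itemize}
\item[(a)] For all $a,b,d,h\in\Gamma$,
\begin{equation}\label{eq:cocycle}
a\,c(b,d,h)-c(ab,d,h)+c(a,bd,h)-c(a,b,dh)+c(a,b,d)=0 .
\end{equation}
\item[(b)] $\operatorname{Nuc}(Q)$ is the preimage of the subgroup $\Gamma_0$ of all $a\in\Gamma$ with $c(a,\cdot,\cdot)=c(\cdot,a,\cdot)=c(\cdot,\cdot,a)=0$. In particular $\iota(S)\le\operatorname{Nuc}(Q)$.
\item[(c)] $\iota(s)\in Z(Q)$ if and only if $s\in S^\Gamma$.
\item[(d)] $Q/Z(Q)$ is a group if and only if $\tau=0$.
\end{itemize}
\end{lemma}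

\begin{proof}
(a) Let $x,y,u,v$ lie over $a,b,d,h$. We pass from $x(y(uv))$ to $((xy)u)v$ in two ways, using \eqref{eq:iota} and \eqref{eq:assoc}. Through $(xy)(uv)$ the correction is $\iota\bigl(c(a,b,dh)+c(ab,d,h)\bigr)$. Through $x((yu)v)$ and $(x(yu))v$ it is $\iota\bigl(a\,c(b,d,h)+c(a,bd,h)+c(a,b,d)\bigr)$. The two corrections are equal.

(b) The description of the nucleus is read off from \eqref{eq:assoc}. The set $\Gamma_0$ is the image of the group $\operatorname{Nuc}(Q)$, hence a subgroup.

(c) The element $\iota(s)$ is nuclear, and $\iota(s)(t,g)=(t+s,g)$ while $(t,g)\iota(s)=(t+gs,g)$.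

(d) By \eqref{eq:assoc}, $Q/Z(Q)$ is associative if and only if all $\iota(c(a,b,d))$ lie in $Z(Q)$. By (c) this means that $\Gamma$ fixes all values of $c$.
\end{proof}

In the language of group cohomology, $c=\delta f$ and \eqref{eq:cocycle} reads $\delta c=0$. From now on $\delta f$ denotes the right side of \eqref{eq:c} and $\delta c$ the left side of \eqref{eq:cocycle}, for arbitrary functions $f$ and $c$ of two and three variables with values in a $\Gamma$-module. We write $\delta_0$ for the same expressions with the action omitted from the first term.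

To test (I) we need to know how a general element of $H$ acts. It suffices to place $G$ inside a group of permutations that is easy to describe. Write $d^g=gdg^{-1}$. For $\varphi:\Gamma\to S$ let $T_\varphi(r,d)=(r+\varphi(d),d)$. The maps $T_\varphi$ form an abelian group $\mathcal T$. For $g,k\in\Gamma$ and $\psi:\Gamma\to S$ let
\[
A_{g,\psi,k}(r,d)=(gr+\psi(d),\,gdk).
\]

\begin{lemma}\label{lem:maps}
Let $Q=Q(\Gamma,S,f)$.
\begin{itemize}
\item[(a)] For $x,y$ over $a,b$, the maps $L_{x,y}$, $R_{x,y}$, $M_{x,y}$ equal $T_\varphi$ with, respectively,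
\[
\varphi(d)=(ba)^{-1}c(b,a,d),\qquad \varphi(d)=-c(d,a,b),\qquad\varphi(d)=b^{-1}c(b,d,a).
\]
\item[(b)] The maps $A_{g,\psi,k}$ form a group that contains $G$ and normalizes $\mathcal T$.
\item[(c)] Every element of $H$ has the form $A_{g,\psi,g^{-1}}$, and for every $g\in\Gamma$ the element $R_x^{-1}L_x\in H$ with $x=(0,g)$ has this form with the given $g$. The map $A_{g,\psi,g^{-1}}$ commutes with $T_\varphi$ if and only if $\varphi(d^g)=g\varphi(d)$ for all $d\in\Gamma$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $u$ lie over $d$. By \eqref{eq:assoc} and \eqref{eq:iota},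
\begin{align*}
y(xu)&=\iota(c(b,a,d))\,((yx)u)=(yx)\,\bigl(\iota((ba)^{-1}c(b,a,d))\,u\bigr),\\
(ux)y&=\iota(-c(d,a,b))\,(u(xy))=\bigl(\iota(-c(d,a,b))\,u\bigr)(xy),\\
y(ux)&=\iota(c(b,d,a))\,((yu)x)=\Bigl(y\,\bigl(\iota(b^{-1}c(b,d,a))\,u\bigr)\Bigr)x .
\end{align*}

(b) We have $A_{g',\psi',k'}A_{g,\psi,k}=A_{g'g,\psi'',kk'}$ with $\psi''(d)=g'\psi(d)+\psi'(gdk)$, and choosing $g'=g^{-1}$, $k'=k^{-1}$, $\psi'(gdk)=-g^{-1}\psi(d)$ gives the inverse. For $x=(s,a)$,
\[
L_x(r,d)=(ar+s+f(a,d),\,ad),\qquad R_x(r,d)=(r+ds+f(d,a),\,da),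
\]
so $L_x$ has parameters $(g,k)=(a,1)$ and $R_x$ has $(g,k)=(1,a)$. Finally $A_{g,\psi,k}T_\varphi=T_{\varphi'}A_{g,\psi,k}$, where $\varphi'(gdk)=g\varphi(d)$.

(c) A map $A_{g,\psi,k}$ that fixes $(0,1)$ has $gk=1$. For $x=(0,g)$ the map $R_x^{-1}L_x$ has parameters $(g,g^{-1})$. The last claim is the condition $\varphi'=\varphi$ in the formula above, with $k=g^{-1}$.
\end{proof}

Condition (I) now becomes a symmetric statement about $c$: conjugating any one argument by $g$ has the same effect as applying $g$ to the value.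

\begin{proposition}\label{prop:E}
The loop $Q(\Gamma,S,f)$ satisfies \textup{(I)} if and only if for all $a,b,d,g\in\Gamma$
\begin{equation}\label{eq:E}
c(a^g,b,d)=c(a,b^g,d)=c(a,b,d^g)=g\,c(a,b,d).
\end{equation}
If \eqref{eq:E} holds, then each of $a,b,d$ fixes $c(a,b,d)$, the subgroup $C\le S$ generated by the values of $c$ is a submodule, and the elements of $\Gamma$ act on $C$ as commuting operators.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:maps}, condition (I) holds if and only if each function $\varphi$ in Lemma~\ref{lem:maps}(a) satisfies $\varphi(d^g)=g\varphi(d)$ for all $d,g$. After renaming variables, this says that for all $a,b,d,g$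
\begin{itemize}
\item[(i)] $(ab)^{-1}c(a,b,d^g)=g\,(ab)^{-1}c(a,b,d)$,
\item[(ii)] $c(a^g,b,d)=g\,c(a,b,d)$,
\item[(iii)] $a^{-1}c(a,b^g,d)=g\,a^{-1}c(a,b,d)$.
\end{itemize}
Assume (i)--(iii). Taking $g=a$ in (ii) shows that the first argument fixes the value of $c$. So the factors $a^{-1}$ in (iii) can be dropped, and $c(a,b^g,d)=g\,c(a,b,d)$. Taking $g=b$ here shows that the second argument fixes the value as well. So $ab$ fixes $c(a,b,d)$ and $c(a,b,d^g)$, and (i) becomes $c(a,b,d^g)=g\,c(a,b,d)$. This proves \eqref{eq:E}.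

Assume \eqref{eq:E}. Taking $g=a,b,d$ gives the first additional claim, and $g\,c(a,b,d)$ is again a value of $c$, so $C$ is a submodule. Evaluating $c(a^g,b^k,d)$ in the two possible orders gives $gk\,c(a,b,d)=kg\,c(a,b,d)$. Hence $g$ commutes with $(ab)^{-1}$ and $a^{-1}$ on $C$, and (i)--(iii) follow from \eqref{eq:E}.
\end{proof}

\begin{example}\label{ex:abelian}
Let $\Gamma$ be abelian. Then \eqref{eq:E} says that $\tau=0$, so $Q/Z(Q)$ is a group by Lemma~\ref{lem:basic}(d). By Lemma~\ref{lem:basic}(b), the nucleus is the kernel of $Q\to\Gamma/\Gamma_0$, and this quotient is an abelian group. So (I) implies (II). A counterexample in this family needs a nonabelian $\Gamma$, and by \eqref{eq:E} the associator must see the commutators of $\Gamma$ in each variable.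
\end{example}

\section{A model for the associator}\label{sec:model}

We want an associator that satisfies \eqref{eq:E} and has $\tau\neq0$. By Proposition~\ref{prop:E}, $\tau(g,a,b,d)$ vanishes when $g$ equals $a$, $b$ or $d$. This suggests taking for $\tau$ a wedge product of four vectors, and we build $\Gamma$, the module and $c$ around this choice.

Let $R\neq0$ be a commutative ring, $V=R^4$ with basis $e_1,\dots,e_4$, and $\Lambda^k=\Lambda^kV$, a free $R$-module of rank $\binom4k$. Products of elements of the exterior algebra are wedge products and are written by juxtaposition. Thus $vw=-wv$ and $vv=0$ for $v,w\in V$, and elements of $\Lambda^2$ commute with everything.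

\medskip\noindent\emph{The group.} Let $\beta:V\times V\to\Lambda^2$ be bilinear with
\begin{equation}\label{eq:beta}
\beta(v,w)-\beta(w,v)=vw .
\end{equation}
One choice, valid over every $R$, is $\beta(v,w)=\sum_{i<j}v_iw_j\,e_ie_j$. If $2$ is invertible, $\beta(v,w)=\frac12vw$ is another. Let $\Gamma=V\times\Lambda^2$ with $(v,p)(w,r)=(v+w,\,p+r+\beta(v,w))$. Bilinearity of $\beta$ gives associativity, the identity is $(0,0)$, and $(v,p)^{-1}=(-v,-p+\beta(v,v))$. Write $a=(\bar a,\pi(a))$, so that
\[
\overline{ab}=\bar a+\bar b,\qquad \pi(ab)=\pi(a)+\pi(b)+\beta(\bar a,\bar b).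
\]
Comparing components in $d^gg=gd$ and using \eqref{eq:beta} gives
\begin{equation}\label{eq:conj}
\overline{d^g}=\bar d,\qquad \pi(d^g)=\pi(d)+\bar g\bar d .
\end{equation}

\medskip\noindent\emph{The module.} Let $S_1=\Lambda^3\oplus\Lambda^4$ with $g(\zeta,\kappa)=(\zeta,\kappa+\bar g\zeta)$. This is an action because $g\mapsto\bar g$ is additive.

\medskip\noindent\emph{The associator.} For any $\varepsilon:\Gamma^3\to\Lambda^4$ the function $c(a,b,d)=(\bar a\bar b\bar d,\varepsilon(a,b,d))$ satisfies $g\,c(a,b,d)-c(a,b,d)=(0,\bar g\bar a\bar b\bar d)$. So \eqref{eq:E} asks that $\varepsilon$ increase by $\bar g\bar a\bar b\bar d$ when any one argument is conjugated by $g$. In view of \eqref{eq:conj}, the natural solution has one term for each argument: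
\[
\varepsilon_0(a,b,d)=\bar a\bar b\,\pi(d)-\bar a\,\pi(b)\,\bar d+\pi(a)\,\bar b\bar d .
\]
We may add to it any function of $\bar a,\bar b,\bar d$.

\begin{lemma}\label{lem:model}
Let $\varepsilon_1:V^3\to\Lambda^4$ be any function, and define $c:\Gamma^3\to S_1$ by
\[
c(a,b,d)=\bigl(\bar a\bar b\bar d,\ \varepsilon_0(a,b,d)+\varepsilon_1(\bar a,\bar b,\bar d)\bigr).
\]
\begin{itemize}
\item[(a)] The function $c$ satisfies \eqref{eq:E}, and $g\,c(a,b,d)-c(a,b,d)=(0,\bar g\bar a\bar b\bar d)$.
\item[(b)] We have $\delta c=0$ if and only if, for all $a,b,d,h\in V$,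
\begin{equation}\label{eq:eps}
\delta_0\varepsilon_1(a,b,d,h)=ab\,\beta(d,h)+a\,\beta(b,d)\,h+\beta(a,b)\,dh-abdh .
\end{equation}
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:conj}, conjugation by $g$ affects only the terms with $\pi$. Conjugating $d$, $b$ or $a$ changes $\varepsilon_0$ by $\bar a\bar b\,\bar g\bar d$, by $-\bar a\,\bar g\bar b\,\bar d$, or by $\bar g\bar a\,\bar b\bar d$. Each of these equals $\bar g\bar a\bar b\bar d$.

(b) The $\Lambda^3$-component of $\delta c$ is $\bar b\bar d\bar h-(\bar a+\bar b)\bar d\bar h+\bar a(\bar b+\bar d)\bar h-\bar a\bar b(\bar d+\bar h)+\bar a\bar b\bar d=0$. The $\Lambda^4$-component is $\delta_0\varepsilon_0+\delta_0\varepsilon_1+\bar a\bar b\bar d\bar h$, where the last term comes from the action of $a$ on $c(b,d,h)$. The three summands of $\varepsilon_0$ have the following coboundaries: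
\begin{align*}
&\bigl(\bar b\bar d-(\bar a+\bar b)\bar d+\bar a(\bar b+\bar d)\bigr)\pi(h)-\bar a\bar b\,\pi(dh)+\bar a\bar b\,\pi(d)=-\bar a\bar b\,\beta(\bar d,\bar h),\\
&\bar b\,\pi(d)\bar h-(\bar a+\bar b)\pi(d)\bar h+\bar a\,\pi(bd)\bar h-\bar a\,\pi(b)(\bar d+\bar h)+\bar a\,\pi(b)\bar d=\bar a\,\beta(\bar b,\bar d)\,\bar h,\\
&\pi(b)\bar d\bar h-\pi(ab)\bar d\bar h+\pi(a)\bigl((\bar b+\bar d)\bar h-\bar b(\bar d+\bar h)+\bar b\bar d\bigr)=-\beta(\bar a,\bar b)\,\bar d\bar h,
\end{align*}
for $\bar a\bar b\,\pi(d)$, $\bar a\,\pi(b)\bar d$ and $\pi(a)\bar b\bar d$. The second summand enters $\varepsilon_0$ with a minus sign, so $\delta_0\varepsilon_0=-\bar a\bar b\,\beta(\bar d,\bar h)-\bar a\,\beta(\bar b,\bar d)\bar h-\beta(\bar a,\bar b)\bar d\bar h$.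
\end{proof}

An associator must be a cocycle, so \eqref{eq:eps} has to be solvable, and this restricts the ring. Evaluate \eqref{eq:eps} at $(a,b,d,h)=(e_{\sigma1},e_{\sigma2},e_{\sigma3},e_{\sigma4})$, multiply by $\operatorname{sgn}\sigma$, and sum over $\sigma\in S_4$. On the left, the term $\varepsilon_1(a+b,d,h)$ is unchanged when $a$ and $b$ are exchanged, so it cancels in pairs, and so do $\varepsilon_1(a,b+d,h)$ and $\varepsilon_1(a,b,d+h)$. The terms $\varepsilon_1(b,d,h)$ and $\varepsilon_1(a,b,d)$ cancel each other, because they differ by a $4$-cycle, which is odd. So the left side sums to $0$. On the right, pair the terms $ab\,\beta(d,h)$ under $d\leftrightarrow h$: by \eqref{eq:beta} each of the $12$ pairs gives $e_1e_2e_3e_4$. The second and third terms contribute $12\,e_1e_2e_3e_4$ in the same way, with the pairings $b\leftrightarrow d$ and $a\leftrightarrow b$, and the last term contributes $-24\,e_1e_2e_3e_4$. Hence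
\[
0=(12+12+12-24)\,e_1e_2e_3e_4=12\,e_1e_2e_3e_4 ,
\]
and the model can work only if $12R=0$. Theorem~\ref{thm:C}(a) says that this count governs the whole family, and Theorem~\ref{thm:C}(c) says that there is no further obstruction.

Two tasks remain: to solve \eqref{eq:eps}, and to write $c=\delta f$, possibly after enlarging $S_1$. In Section~\ref{sec:sharp} both are done for every $R$ with $12R=0$, at the price of a very large module. Over $\mathbb F_3$ a small module suffices.

\section{The loop of order $3^{21}$}\label{sec:A}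

Let $R=\mathbb F_3$ and $\beta(v,w)=\frac12vw=-vw$ in Section~\ref{sec:model}. Then $|\Gamma|=3^{4+6}=3^{10}$ and
\[
\pi(ab)=\pi(a)+\pi(b)-\bar a\bar b .
\]

\medskip\noindent\emph{The module.} Suppose we try $f=(f_3,0)$ with values in $S_1$. The $\Lambda^4$-component of $\delta f$ is then $\bar a\,f_3(b,d)$, which does not depend on $\pi(a)$, so the term $\pi(a)\bar b\bar d$ of $\varepsilon_0$ cannot appear. We therefore add a summand $\Lambda^2$ on which $g$ acts through $\pi(g)$. Let $S=\Lambda^2\oplus\Lambda^3\oplus\Lambda^4$, of order $3^{6+4+1}=3^{11}$, with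
\[
g(\theta,\zeta,\kappa)=\bigl(\theta,\ \zeta-\bar g\theta,\ \kappa+\bar g\zeta+\pi(g)\theta\bigr).
\]
The term $-\bar g\theta$ is what makes this an action. Indeed, applying $h$ and then $g$ gives $\zeta-(\bar g+\bar h)\theta$ in $\Lambda^3$, and in $\Lambda^4$ it gives
\[
\kappa+\bar h\zeta+\pi(h)\theta+\bar g(\zeta-\bar h\theta)+\pi(g)\theta=\kappa+(\bar g+\bar h)\zeta+\pi(gh)\theta .
\]
The submodule $\theta=0$ is the module $S_1$.

\medskip\noindent\emph{The function $f$.} If $f=(f_2,f_3,0)$, the $\Lambda^4$-component of $\delta f$ is $\bar a f_3(b,d)+\pi(a)f_2(b,d)$. To obtain $\varepsilon_0$ we take $f_2(a,b)=\bar a\bar b$ and $f_3(a,b)=\bar a\,\pi(b)-\pi(a)\,\bar b+q(\bar a,\bar b)$, where $q:V^2\to\Lambda^3$ is left free to adjust the $\Lambda^3$-component. The computation below shows that we need $\delta_0q=abd$.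

\begin{lemma}\label{lem:q}
For $a,b\in V=\mathbb F_3^4$ let
\[
q(a,b)=\sum_{i<j<k}(b_i-a_i)(a_jb_k-a_kb_j)\,e_ie_je_k .
\]
Then $q(b,d)-q(a+b,d)+q(a,b+d)-q(a,b)=abd$ for all $a,b,d\in V$.
\end{lemma}

\begin{proof}
Fix $i<j<k$ and let $m(a,b)=a_jb_k-a_kb_j$, which is bilinear. The coefficient of $e_ie_je_k$ on the left is
\begin{multline*}
(d_i-b_i)\,m(b,d)-(d_i-a_i-b_i)\bigl(m(a,d)+m(b,d)\bigr)\\
+(b_i+d_i-a_i)\bigl(m(a,b)+m(a,d)\bigr)-(b_i-a_i)\,m(a,b).
\end{multline*}
Collecting terms gives $a_i\,m(b,d)+2b_i\,m(a,d)+d_i\,m(a,b)$. Since $2=-1$, this is the expansion along the first row of the $3\times3$ minor of $(a,b,d)$ in rows $i,j,k$, which is the coefficient of $e_ie_je_k$ in $abd$.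
\end{proof}

The characteristic matters here. The signed sum of $\delta_0q$ over the permutations of $a,b,d$ is $0$ for every $q$, since the middle terms cancel in pairs and the outer terms differ by an even permutation and carry opposite signs. The signed sum of $abd$ is $6abd$. So $\delta_0 q=abd$ is possible only when $6=0$.

\begin{lemma}\label{lem:cA}
Let $f(a,b)=\bigl(\bar a\bar b,\ \bar a\,\pi(b)-\pi(a)\,\bar b+q(\bar a,\bar b),\ 0\bigr)$. Then $f$ is normalized, and
\[
\delta f(a,b,d)=\bigl(0,\ \bar a\bar b\bar d,\ \varepsilon_0(a,b,d)+\bar a\,q(\bar b,\bar d)\bigr).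
\]
\end{lemma}

\begin{proof}
If $a=1$ then $\bar a=0$ and $\pi(a)=0$, and every term of $f(a,b)$ vanishes, including $q(0,\bar b)$; the same holds for $b=1$. By the definition of the action,
\[
a f(b,d)=\bigl(\bar b\bar d,\ \ f_3(b,d)-\bar a\bar b\bar d,\ \ \bar a\bar b\,\pi(d)-\bar a\,\pi(b)\bar d+\bar a\,q(\bar b,\bar d)+\pi(a)\bar b\bar d\bigr).
\]
The other three terms of $\delta f$ have zero $\Lambda^4$-component, which proves the formula in $\Lambda^4$. The $\Lambda^2$-component of $\delta f$ is $\bar b\bar d-(\bar a+\bar b)\bar d+\bar a(\bar b+\bar d)-\bar a\bar b=0$. The $\Lambda^3$-component is $-\bar a\bar b\bar d+\delta_0f_3$. For the functions $\bar a\,\pi(b)$ and $\pi(a)\bar b$ we find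
\begin{align*}
\bar b\,\pi(d)-(\bar a+\bar b)\pi(d)+\bar a\bigl(\pi(b)+\pi(d)-\bar b\bar d\bigr)-\bar a\,\pi(b)&=-\bar a\bar b\bar d,\\
\pi(b)\bar d-\bigl(\pi(a)+\pi(b)-\bar a\bar b\bigr)\bar d+\pi(a)(\bar b+\bar d)-\pi(a)\bar b&=\bar a\bar b\bar d .
\end{align*}
So the $\Lambda^3$-component is $-3\,\bar a\bar b\bar d+\delta_0q=\bar a\bar b\bar d$, by Lemma~\ref{lem:q}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $Q=Q(\Gamma,S,f)$ with the data above. Its order is $3^{11}\cdot3^{10}=3^{21}$. By Lemma~\ref{lem:cA}, its associator $c$ takes values in $S_1$ and has the form of Lemma~\ref{lem:model} with $\varepsilon_1(a,b,d)=a\,q(b,d)$. So $c$ satisfies \eqref{eq:E}, and $Q$ satisfies (I) by Proposition~\ref{prop:E}.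

For $g,a,b,d$ with $V$-components $e_1,e_2,e_3,e_4$, Lemma~\ref{lem:model}(a) gives $\tau(g,a,b,d)=(0,0,e_1e_2e_3e_4)\ne0$. By Lemma~\ref{lem:basic}(d), $Q/Z(Q)$ is not a group.

Suppose that $Q/\operatorname{Nuc}(Q)$ is an abelian group. Take $g,d\in\Gamma$ with $\bar g=e_1$, $\bar d=e_2$, and let $x=(0,g)$, $y=(0,d)$. Then $xy=(yx)w$ with $w\in\operatorname{Nuc}(Q)$, and $w$ lies over $k=(dg)^{-1}gd$. From $(dg)k=gd$ we get $\bar k=0$ and $\pi(k)=\pi(gd)-\pi(dg)=-2e_1e_2=e_1e_2$. For $a,b$ with $\bar a=e_3$, $\bar b=e_4$, only the term $\bar a\bar b\,\pi(k)$ survives in $c(a,b,k)$, so $c(a,b,k)=(0,0,e_3e_4e_1e_2)\ne0$. This contradicts Lemma~\ref{lem:basic}(b).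
\end{proof}

\begin{remark}
In this loop the nucleus is normal: by (I) the group $H$ normalizes $N$, so it preserves $\operatorname{Fix}(N)$. Since $\iota(S)\le\operatorname{Nuc}(Q)$, the quotient $Q/\operatorname{Nuc}(Q)$ is a quotient of $\Gamma$. It is a group, and what fails is commutativity.
\end{remark}

\begin{remark}
The group $\operatorname{Inn}(Q)$ of this loop is not abelian, so the example says nothing about loops with abelian inner mapping group. For $s=(\theta,0,0)$ and $x=\iota(s)$, the inner mapping $R_x^{-1}L_x$ is $T_\psi$ with $\psi(d)=s-ds=(0,\bar d\theta,-\pi(d)\theta)$. By \eqref{eq:conj}, $g\psi(d)-\psi(d^g)=(0,0,2\bar g\bar d\theta)$, which is nonzero for $\bar g=e_1$, $\bar d=e_2$, $\theta=e_3e_4$. By Lemma~\ref{lem:maps}(c), $T_\psi$ does not commute with $R_y^{-1}L_y$ for $y=(0,g)$.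
\end{remark}

\section{Centralizing the normal closure of $\operatorname{Inn}(Q)$}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Suppose that $N$ centralizes $H^G$. The centralizer of the normal subgroup $H^G$ is normal in $G$, so it contains $K$. Since $H\le H^G$, the group $H$ centralizes $N$; thus $\operatorname{Nuc}(Q)=\operatorname{Fix}(N)$ is $H$-invariant, and it is normal by Lemma~\ref{lem:facts}(c). For $\gamma\in H^G$ and $\mu\in N$ we have $\mu\gamma(1)=\gamma\mu(1)=\gamma(1)$, so $H^G1\le\operatorname{Nuc}(Q)$, and $Q/\operatorname{Nuc}(Q)$ is an abelian group by Lemma~\ref{lem:facts}(e). For $\gamma\in K$ and $\alpha\in H$ we have $\alpha\gamma(1)=\gamma\alpha(1)=\gamma(1)$, so $K1\le\operatorname{Fix}(H)=Z(Q)$, and $Q/Z(Q)$ is a group by Lemma~\ref{lem:facts}(e).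

Conversely, assume (II). By Lemma~\ref{lem:facts}(e), $N$ acts trivially on $Q/Z(Q)$ and $H^G$ acts trivially on $Q/\operatorname{Nuc}(Q)$. So an element of $N$ moves each point by a central factor, and an element of $H^G$ moves each point by a nuclear factor. Central factors commute with all of $G$. The step that needs an argument is that $N$ respects nuclear factors.

\medskip\noindent\emph{Claim.} Every $\mu\in N$ commutes with $R_w$ for every $w\in\operatorname{Nuc}(Q)$.

\medskip
The permutations that commute with all such $R_w$ form a group, so it suffices to treat the generators of $N$. Note that $R_w$ commutes with every $L_x$, since $x(uw)=(xu)w$, and that $L_w$ commutes with every $R_x$, since $(wu)x=w(ux)$. The first remark settles $L_{a,b}$.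

For $\mu=R_{a,b}$ and $x\in Q$, write $xw=w'x$ with $w'\in\operatorname{Nuc}(Q)$, which is possible because the nucleus is normal, and write $\mu(x)=xz$ with $z\in Z(Q)$. Then
\[
\mu(xw)=\mu(w'x)=w'\mu(x)=w'(xz)=(w'x)z=(xw)z=(xz)w=\mu(x)w .
\]

For $\mu=M_{a,b}=L_b^{-1}R_a^{-1}L_bR_a$, write $wa=aw''$ with $w''\in\operatorname{Nuc}(Q)$. Then $(uw)a=u(wa)=u(aw'')=(ua)w''$, that is, $R_aR_w=R_{w''}R_a$. Since $R_w$ and $R_{w''}$ commute with $L_b$,
\[
M_{a,b}R_w=L_b^{-1}R_a^{-1}R_{w''}L_bR_a=L_b^{-1}R_wR_a^{-1}L_bR_a=R_wM_{a,b}.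
\]
This proves the claim.

Now let $\mu\in N$, $\gamma\in H^G$, $x\in Q$, and write $\mu(x)=xz$ with $z$ central and $\gamma(x)=xw$ with $w$ nuclear. By the claim, $\mu\gamma(x)=\mu(x)w=(xz)w=(xw)z$. By Lemma~\ref{lem:facts}(b), $\gamma\mu(x)=\gamma R_z(x)=\gamma(x)z=(xw)z$. Hence $\mu\gamma=\gamma\mu$.
\end{proof}

Since $H\le H^G$, Theorem~\ref{thm:B} contains the implication (II)$\Rightarrow$(I). In the first half of the proof, only the normality of the nucleus follows from (I) alone; both inclusions $H^G1\le\operatorname{Nuc}(Q)$ and $K1\le Z(Q)$ use conjugates, and both fail in the loop of Theorem~\ref{thm:A}.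

\section{The alternating form $\tau$}\label{sec:tau}

We first identify the family $Q(\Gamma,S,f)$ intrinsically.

\begin{proposition}\label{prop:K}
For a loop $Q$ the following are equivalent.
\begin{itemize}
\item[(i)] $K$ is abelian.
\item[(ii)] There is a normal subloop $S\le\operatorname{Nuc}(Q)$ that is an abelian group and such that $Q/S$ is a group.
\item[(iii)] $Q\cong Q(\Gamma,S,f)$ for some $\Gamma,S,f$.
\end{itemize}
\end{proposition}

\begin{proof}
(i)$\Rightarrow$(ii). Let $S=K1$. It is normal and $Q/S$ is a group, by Lemma~\ref{lem:facts}(d),(e). The point is to show that $L_s\in K$ for $s\in S$. Since $L_yL_x=L_{yx}L_{x,y}\in L_{yx}N$, the map $x\mapsto L_xK$ is a homomorphism from $Q$ to the group $G/K$. Its kernel has a group as quotient, so it contains $S$ by Lemma~\ref{lem:facts}(e). Now $K$ is abelian, so for $\mu\in N$ and $s,t\in S$ we have $\mu(s)=\mu L_s(1)=L_s\mu(1)=s$ and $st=L_sL_t(1)=L_tL_s(1)=ts$. Thus $S\le\operatorname{Nuc}(Q)$, and $S$ is an abelian group.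

(ii)$\Rightarrow$(iii). Let $\Gamma=Q/S$ and choose coset representatives $u_a$ $(a\in\Gamma)$ with $u_1=1$. Every element of $Q$ is uniquely $su_a$ with $s\in S$. Since $u_aS=Su_a$ and $u_au_b\in Su_{ab}$, we can define $a\cdot s\in S$ and $f(a,b)\in S$ by $u_as=(a\cdot s)u_a$ and $u_au_b=f(a,b)u_{ab}$. Then $1\cdot s=s$ and $f$ is normalized. Elements of $S$ are nuclear, so brackets can be moved across them:
\begin{align*}
(su_a)(tu_b)&=s\bigl((u_at)u_b\bigr)=s(a\cdot t)\,(u_au_b)=s\,(a\cdot t)\,f(a,b)\,u_{ab},\\
u_a(st)&=((a\cdot s)u_a)t=(a\cdot s)(a\cdot t)\,u_a,\\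
(u_au_b)s&=u_a\bigl((b\cdot s)u_b\bigr)=(a\cdot(b\cdot s))\,(u_au_b).
\end{align*}
Also $(u_au_b)s=f(a,b)\,(ab\cdot s)\,u_{ab}=(ab\cdot s)(u_au_b)$, because $S$ is abelian. So $S$ is a $\Gamma$-module, and $su_a\mapsto(s,a)$ is an isomorphism onto $Q(\Gamma,S,f)$.

(iii)$\Rightarrow$(i). By Lemma~\ref{lem:maps}, the abelian group $\mathcal T$ contains $N$ and is normalized by $G$, so it contains $K$.
\end{proof}

For the rest of this section $Q=Q(\Gamma,S,f)$ satisfies (I). So \eqref{eq:E} holds, and $\Gamma$ acts by commuting operators on the module $C$ generated by the values of $c$. The difficulty in Theorem~\ref{thm:C}(a) is that $c$ is not additive in any variable, and \eqref{eq:cocycle} is the only relation between its values at products. The way in is to conjugate one variable of \eqref{eq:cocycle} by $g$ and subtract $g$ times \eqref{eq:cocycle}. By \eqref{eq:E} most terms cancel, and what remains is a relation for $c$ as a function of one variable. The next lemma extracts additivity from such a relation.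

\begin{lemma}\label{lem:Phi}
Let $\Gamma$ act on a module $C$ by commuting operators, and let $\Phi:\Gamma\to C$ satisfy $\Phi(x^g)=g\Phi(x)$ for all $x,g$. Then the following two conditions are equivalent:
\begin{align}
\Phi(xy^g)&=g\Phi(xy)+(1-g)\Phi(x)\quad\text{for all }x,y,g,\label{eq:A}\\
\Phi(x^gy)&=g\Phi(xy)+(1-g)\Phi(y)\quad\text{for all }x,y,g.\label{eq:B}
\end{align}
If they hold, then for all $x,y,g$
\begin{equation}\label{eq:add}
(g-1)\bigl(\Phi(xy)-\Phi(x)-\Phi(y)\bigr)=0,\qquad (g-1)(y-1)\Phi(x)=0 .
\end{equation}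
\end{lemma}

\begin{proof}
From $x=x^x$, $yx=(xy)^y$ and $xy=(yx)^x$ we get $x\Phi(x)=\Phi(x)$, $\Phi(yx)=y\Phi(xy)$ and $\Phi(xy)=x\Phi(yx)$. If \eqref{eq:A} holds, then $x^gy=(yx^g)^{y^{-1}}$ gives
\[
\Phi(x^gy)=y^{-1}\bigl(g\Phi(yx)+(1-g)\Phi(y)\bigr)=g\Phi(xy)+(1-g)\Phi(y).
\]
If \eqref{eq:B} holds, then $xy^g=(y^gx)^x$ gives
\[
\Phi(xy^g)=x\bigl(g\Phi(yx)+(1-g)\Phi(x)\bigr)=g\Phi(xy)+(1-g)\Phi(x).
\]
Assume both. Since $x^gy=(x\,y^{g^{-1}})^g$, condition \eqref{eq:A} also gives
\[
\Phi(x^gy)=g\bigl(g^{-1}\Phi(xy)+(1-g^{-1})\Phi(x)\bigr)=\Phi(xy)+(g-1)\Phi(x).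
\]
Comparing this with \eqref{eq:B} yields the first identity in \eqref{eq:add}. Exchanging $x$ and $y$ in it and subtracting gives $0=(g-1)(\Phi(yx)-\Phi(xy))=(g-1)(y-1)\Phi(xy)$. Replacing $x$ by $xy^{-1}$ gives the second identity.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(a)]
\emph{Last variable of $c$.} Fix $a,b$ and let $\Phi(x)=c(a,b,x)$. Replace $h$ by $h^g$ in \eqref{eq:cocycle}. By \eqref{eq:E}, and because $ag=ga$ on $C$, the first three terms are multiplied by $g$. Subtracting $g$ times \eqref{eq:cocycle} leaves $-\Phi(dh^g)+g\Phi(dh)+(1-g)\Phi(d)=0$, which is \eqref{eq:A}. The second identity in \eqref{eq:add} gives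
\begin{equation}\label{eq:nil}
(g-1)(k-1)\,C=0\qquad\text{for all }g,k\in\Gamma .
\end{equation}
So $\tau(g,a,b,d)=(g-1)c(a,b,d)$ lies in $S^\Gamma$. It is additive in $g$, since $gk-1=(g-1)+(k-1)+(g-1)(k-1)$, and additive in $d$ by the first identity in \eqref{eq:add}.

\emph{First variable of $c$.} Fix $d,h$ and let $\Psi(x)=c(x,d,h)$. Replace $a$ by $a^g$ in \eqref{eq:cocycle}. The element $a^g$ acts on $C$ as $a$ does, and the last three terms are multiplied by $g$. Subtracting $g$ times \eqref{eq:cocycle} leaves $(1-g)\,a\,\Psi(b)-\Psi(a^gb)+g\Psi(ab)=0$. By \eqref{eq:nil} the factor $a$ can be dropped; this is why the last variable was treated first. We obtain \eqref{eq:B} for $\Psi$, so $\tau(g,a,b,d)$ is additive in $a$.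

\emph{Middle variable of $c$.} Apply $g-1$ to \eqref{eq:cocycle}. By \eqref{eq:nil},
\[
\tau(g,b,d,h)-\tau(g,ab,d,h)+\tau(g,a,bd,h)-\tau(g,a,b,dh)+\tau(g,a,b,d)=0 .
\]
The first two terms add up to $-\tau(g,a,d,h)$ and the last two to $-\tau(g,a,b,h)$. Hence $\tau(g,a,bd,h)=\tau(g,a,b,h)+\tau(g,a,d,h)$.

\emph{Alternation.} By Proposition~\ref{prop:E}, $\tau$ vanishes when its first argument equals another one. Expanding $\tau(xy,xy,b,d)=0$ by additivity gives $\tau(x,y,b,d)=-\tau(y,x,b,d)$, and the same argument applies with the third or fourth place instead of the second. The transpositions $(1\,2),(1\,3),(1\,4)$ generate $S_4$, so permuting the arguments multiplies $\tau$ by the sign of the permutation. If two of the last three arguments coincide, exchanging one of them with the first argument produces a value in which the first argument equals another one, so $\tau=0$.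

\emph{The relation $12\tau=0$.} We repeat the count of Section~\ref{sec:model}. Fix $x_1,\dots,x_4\in\Gamma$, put $\tau_0=\tau(x_1,x_2,x_3,x_4)$, evaluate \eqref{eq:cocycle} at $(a,b,d,h)=(x_{\sigma1},\dots,x_{\sigma4})$, multiply by $\operatorname{sgn}\sigma$ and sum over $\sigma\in S_4$. Note that $\operatorname{sgn}(\sigma)\,\tau(a,b,d,h)=\tau_0$.

The first and last terms are $a\,c(b,d,h)+c(a,b,d)=c(b,d,h)+c(a,b,d)+\tau(a,b,d,h)$. The two values of $c$ cancel in the signed sum because a $4$-cycle is odd, and the values of $\tau$ give $24\tau_0$. In each of the middle terms we pair the permutations that exchange the two multiplied arguments. Using $ab=(ba)^a$, $bd=(db)^b$, $dh=(hd)^d$ and \eqref{eq:E},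
\begin{align*}
-\bigl(c(ab,d,h)-c(ba,d,h)\bigr)&=-\tau(a,ba,d,h)=-\tau(a,b,d,h),\\
c(a,bd,h)-c(a,db,h)&=\tau(b,a,db,h)=\tau(b,a,d,h)=-\tau(a,b,d,h),\\
-\bigl(c(a,b,dh)-c(a,b,hd)\bigr)&=-\tau(d,a,b,hd)=-\tau(d,a,b,h)=-\tau(a,b,d,h).
\end{align*}
Each middle term has $12$ pairs and contributes $-12\tau_0$. Hence $0=24\tau_0-36\tau_0=-12\tau_0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(b)]
By Lemma~\ref{lem:basic}(d), $Q/Z(Q)$ is a group if and only if $\tau=0$. It remains to show that $\tau=0$ makes $Q/\operatorname{Nuc}(Q)$ an abelian group. For this we show that $c$ does not see the commutator subgroup $\Gamma'$.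

Let $\tau=0$. Then $\Gamma$ acts trivially on $C$, and by \eqref{eq:E} $c$ is invariant under conjugation of each argument. The functions $\Phi$ and $\Psi$ from the proof of (a) satisfy \eqref{eq:B}, which now reads $\Phi(x^gy)=\Phi(xy)$ and $\Psi(x^gy)=\Psi(xy)$. Since $x^gy=[g,x]\,xy$ with $[g,x]=gxg^{-1}x^{-1}$, and $xy$ is arbitrary, both functions are invariant under left multiplication of the argument by commutators. So $c$ depends on its first and last arguments only through their images in $\Gamma/\Gamma'$. Now replace $b$ by $b^g$ in \eqref{eq:cocycle}. The terms $c(b,d,h)$, $c(a,b,dh)$, $c(a,b,d)$ do not change, by conjugation invariance, and $c(ab,d,h)$ does not change because $ab^g\in ab\,\Gamma'$. Hence $c(a,b^gd,h)=c(a,bd,h)$, and the middle argument also matters only modulo $\Gamma'$. As $c$ is normalized, it vanishes whenever an argument lies in $\Gamma'$. Thus $\Gamma'\le\Gamma_0$ in Lemma~\ref{lem:basic}(b), so $\Gamma_0$ is normal in $\Gamma$, and $\operatorname{Nuc}(Q)$ is the kernel of the homomorphism from $Q$ onto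 the abelian group $\Gamma/\Gamma_0$.

For the last statement, let $Q$ be a loop with $K$ abelian that satisfies (I), and write $Q=Q(\Gamma,S,f)$ by Proposition~\ref{prop:K}. By (a) and Lemma~\ref{lem:basic}(c), each value $s$ of $\tau$ gives an element $\iota(s)\in Z(Q)$ of order dividing $12$. If $s\neq0$, a power of $\iota(s)$ has order $2$ or $3$. So $\tau=0$ when $Z(Q)$ has no such element. If $\Gamma$ is generated by three elements, additivity expresses every value of $\tau$ as an integer combination of values at four of these generators; two of them coincide, so $\tau=0$.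
\end{proof}

\section{The constant $12$ is attained}\label{sec:sharp}

Let $R\ne0$ be a commutative ring with $12R=0$, and take $\beta(v,w)=\sum_{i<j}v_iw_j\,e_ie_j$ in Section~\ref{sec:model}. We carry out the two remaining tasks from that section. For the first, the idea is that modulo coboundaries a multilinear monomial can be reordered up to sign, so the right side of \eqref{eq:eps} is determined by a single integer, which turns out to be $12$.

\begin{lemma}\label{lem:eps1}
If $12R=0$, there is a function $\varepsilon_1:V^3\to\Lambda^4$ that satisfies \eqref{eq:eps} and vanishes whenever one of its arguments is $0$.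
\end{lemma}

\begin{proof}
Identify $\Lambda^4$ with $R$ by $e_1e_2e_3e_4\mapsto1$. For $\sigma\in S_4$ let $X_\sigma(a,b,d,h)=a_{\sigma1}b_{\sigma2}d_{\sigma3}h_{\sigma4}$. Then $abdh=\sum_\sigma\operatorname{sgn}(\sigma)X_\sigma$. The terms $\beta(a,b)dh$, $a\beta(b,d)h$, $ab\,\beta(d,h)$ are the same sum restricted to $\sigma1<\sigma2$, $\sigma2<\sigma3$, $\sigma3<\sigma4$, respectively. So the right side of \eqref{eq:eps} is
\[
\sum_{\sigma\in S_4}\operatorname{sgn}(\sigma)\bigl(\operatorname{asc}(\sigma)-1\bigr)X_\sigma ,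
\]
where $\operatorname{asc}(\sigma)$ is the number of $r\in\{1,2,3\}$ with $\sigma(r)<\sigma(r+1)$.

Let $\{i,j,k,l\}=\{1,2,3,4\}$, and consider the functions $a_ia_jb_kd_l$, $a_kb_ib_jd_l$, $a_kb_ld_id_j$ of $(a,b,d)$. Each vanishes when an argument is $0$. Their coboundaries under $\delta_0$ are
\begin{align*}
&\bigl(b_ib_j-(a_i+b_i)(a_j+b_j)\bigr)d_kh_l+a_ia_j\bigl((b_k+d_k)h_l-b_kh_l\bigr)=-(a_ib_j+a_jb_i)\,d_kh_l,\\
&-a_kd_id_jh_l+a_k(b_i+d_i)(b_j+d_j)h_l-a_kb_ib_jh_l=a_k\,(b_id_j+b_jd_i)\,h_l,\\
&a_kb_lh_ih_j-a_kb_l\bigl((d_i+h_i)(d_j+h_j)-d_id_j\bigr)=-a_kb_l\,(d_ih_j+d_jh_i).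
\end{align*}
Let $B$ be the $R$-span of these coboundaries. The formulas show that $X_\sigma+X_{\sigma s}\in B$ for every $\sigma$ and every adjacent transposition $s=(r\ \,r+1)$. These transpositions generate $S_4$, so $X_\sigma\equiv\operatorname{sgn}(\sigma)X_{\mathrm{id}}$ modulo $B$. The right side of \eqref{eq:eps} is therefore congruent to $\sum_\sigma(\operatorname{asc}(\sigma)-1)\,X_{\mathrm{id}}$. Each $r$ is an ascent for $12$ of the $24$ permutations, so the coefficient is $36-24=12$, which is $0$ in $R$. Hence the right side lies in $B$, and $\varepsilon_1$ is the corresponding combination of the functions above.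
\end{proof}

For the second task we embed the module into a module of functions, where every cocycle becomes a coboundary.

\begin{lemma}\label{lem:coind}
Let $S_1$ be a $\Gamma$-module and let $c_1:\Gamma^3\to S_1$ be normalized with $\delta c_1=0$. Let $S$ be the group of all functions $\eta:\Gamma\to S_1$ with the action $(g\eta)(t)=\eta(tg)$, and define $j:S_1\to S$ by $j(s)(t)=ts$. Then $j$ is an injective $\Gamma$-homomorphism, the function $f:\Gamma^2\to S$ given by $f(a,b)(t)=c_1(t,a,b)$ is normalized, and $\delta f=j\circ c_1$.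
\end{lemma}

\begin{proof}
The formula $(g(k\eta))(t)=\eta(tgk)$ shows that $S$ is a left module. We have $(g\,j(s))(t)=tgs=j(gs)(t)$ and $j(s)(1)=s$. The function $f$ is normalized because $c_1$ is. Finally,
\[
\delta f(a,b,d)(t)=c_1(ta,b,d)-c_1(t,ab,d)+c_1(t,a,bd)-c_1(t,a,b),
\]
and the identity $\delta c_1(t,a,b,d)=0$ says that this equals $t\,c_1(a,b,d)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(c)]
Let $c_1:\Gamma^3\to S_1$ be the function of Lemma~\ref{lem:model} with $\varepsilon_1$ from Lemma~\ref{lem:eps1}. It is normalized, since every term contains $\bar a$ or $\pi(a)$, $\bar b$ or $\pi(b)$, and $\bar d$ or $\pi(d)$ as a factor, or is $\varepsilon_1$. By Lemma~\ref{lem:model}(b), $\delta c_1=0$. Let $S,j,f$ be as in Lemma~\ref{lem:coind} and $Q=Q(\Gamma,S,f)$. The associator of $Q$ is $j\circ c_1$. It satisfies \eqref{eq:E}, because $c_1$ does and $j$ is a $\Gamma$-homomorphism. So $Q$ satisfies (I) by Proposition~\ref{prop:E}, and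
\[
\tau(g,a,b,d)=j(0,\bar g\bar a\bar b\bar d).
\]
For $g,a,b,d$ with $V$-components $e_1,\dots,e_4$ this value is $j(0,e_1e_2e_3e_4)$. Since $j$ is injective and $\Lambda^4$ is free of rank one, it generates a cyclic group isomorphic to $\mathbb Z\cdot1\subseteq R$. It is nonzero, so (II) fails by part (b). For $R=\mathbb Z/12$ its order is $12$, so no smaller positive integer kills $\tau$ for all loops in the family.

If $R$ is finite, then $|\Gamma|=|R|^{10}$, $|S_1|=|R|^5$ and $|S|=|R|^{5|\Gamma|}$, so $|Q|$ is a power of $|R|$. For $R=\mathbb F_2$ and $R=\mathbb F_3$ it is a power of $2$ and of $3$.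
\end{proof}

\begin{thebibliography}{9}

\bibitem{AIM}
\emph{The AIM Conjecture},
\texttt{https://www.cs.unm.edu/\textasciitilde veroff/ADAM/2016/kinyon16.pdf}

\end{thebibliography}
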